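\title{A monotonic modal logic that is valid in its canonical frame but is not canonical}

\begin{abstract}
A monotonic modal logic is canonical if the class of its algebras is closed under canonical extensions. A canonical logic is valid in its canonical frame over countably many proposition letters. We show that the converse fails. We construct a logic, recursively axiomatizable by formulas of modal depth one, that survives the canonical extension of every countable algebra, and hence is valid in its canonical frame, but fails in the canonical extension of an algebra on $\mathcal{P}(\omega)$. The proof plays convergent sequences in metrizable Stone spaces against the size of the infinite closed subsets of $\beta\omega$. We also show that validity in the canonical frame over an infinite set $\Psi$ of letters is equivalent to canonicity for algebras of size at most $|\Psi|$.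
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Logics, frames and algebras}
Fix a countably infinite set $\Phi$ of proposition letters. Formulas are built from $\Phi$ with the Boolean connectives and one unary modality $\nabla$; the \emph{modal depth} of a formula is the maximal nesting of $\nabla$ in it. A \emph{monotonic modal logic}, or simply a \emph{logic}, is a set $\Lambda$ of formulas that contains all classical tautologies and is closed under modus ponens, uniform substitution and the monotonicity rule: from $\varphi\to\psi$ infer $\nabla\varphi\to\nabla\psi$. A set of formulas \emph{axiomatizes} the least logic that contains it.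

A \emph{monotonic frame} is a pair $\mathbb{F}=(W,\nu)$ with $\nu\colon W\to\mathcal{P}(\mathcal{P}(W))$ such that each $\nu(w)$ is closed under supersets. Under a valuation of the letters by subsets of $W$, truth at a point is defined as usual for the Boolean connectives, and $w\Vdash\nabla\varphi$ iff $\{v\mid v\Vdash\varphi\}\in\nu(w)$. One may read $\nu(w)$ as the family of sets that are large as seen from $w$. We write $\mathbb{F}\Vdash\Lambda$ if every formula of $\Lambda$ is true at every point under every valuation.

A \emph{BAM} is a Boolean algebra with a monotone operator: $\mathbb{A}=(A,\vee,\neg,0,f)$, where $a\le b$ implies $f(a)\le f(b)$. We write $\mathbb{A}\models\Lambda$ if every formula of $\Lambda$ evaluates to $1$ under every assignment of elements of $A$ to the letters, with $\nabla$ interpreted as $f$. The \emph{complex algebra} of a frame $(W,\nu)$ is the BAM on $\mathcal{P}(W)$ with operator $X\mapsto\{w\mid X\in\nu(w)\}$; a frame and its complex algebra validate the same formulas. The formulas valid in a fixed BAM form a logic; the monotonicity rule is sound because $\varphi\to\psi$ evaluates to $1$ exactly when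 the value of $\varphi$ lies below the value of $\psi$. So a BAM, or a frame, validates a logic as soon as it validates a set of axioms for it.

\subsection*{Canonical extensions and canonical frames}
Let $\operatorname{Uf}\mathbb{A}$ be the set of ultrafilters of $\mathbb{A}$ and put $\widehat{a}=\{u\in\operatorname{Uf}\mathbb{A}\mid a\in u\}$. A set $C\subseteq\operatorname{Uf}\mathbb{A}$ is \emph{closed} if it is an intersection of sets $\widehat{a}$. The \emph{canonical extension} $\mathbb{A}^\sigma$ is the power set algebra of $\operatorname{Uf}\mathbb{A}$ with the operator $f^\sigma$ given by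
\begin{align*}
f^\sigma(C)&=\bigcap\{\widehat{f(a)}\mid a\in A,\ C\subseteq\widehat{a}\} &&\text{for closed } C,\\
f^\sigma(X)&=\bigcup\{f^\sigma(C)\mid C\text{ closed},\ C\subseteq X\} &&\text{for arbitrary } X.
\end{align*}
The first clause is monotone in $C$, so the two clauses agree on closed sets, and $f^\sigma$ is monotone. Thus a closed set is approximated from outside by elements of $A$, and an arbitrary set from inside by closed sets. The \emph{ultrafilter frame} of $\mathbb{A}$ is $(\operatorname{Uf}\mathbb{A},\nu_f)$, where $X\in\nu_f(u)$ iff $u\in f^\sigma(X)$; its complex algebra is $\mathbb{A}^\sigma$.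

\begin{definition}[{\cite[Definition 7.11]{MML}}]\label{def:canonical}
A logic $\Lambda$ is \emph{canonical} if $\mathbb{A}\models\Lambda$ implies $\mathbb{A}^\sigma\models\Lambda$ for every BAM $\mathbb{A}$.
\end{definition}

The \emph{canonical frame} $\mathbb{F}^\Lambda(\Phi)=(W^\Lambda,\nu^\Lambda)$ has as points the maximal $\Lambda$-consistent sets of formulas. Put $|\varphi|=\{\Delta\in W^\Lambda\mid\varphi\in\Delta\}$ and call $C\subseteq W^\Lambda$ closed if it is an intersection of sets $|\varphi|$. Then $X\in\nu^\Lambda(\Gamma)$ iff there is a closed $C\subseteq X$ such that $\nabla\varphi\in\Gamma$ for every $\varphi$ with $C\subseteq|\varphi|$. Let $\mathbb{L}_\Lambda(\Phi)$ be the Lindenbaum--Tarski algebra: its elements are the classes $[\varphi]_\Lambda$ of formulas modulo $\varphi\leftrightarrow\psi\in\Lambda$, and its operator is $[\varphi]_\Lambda\mapsto[\nabla\varphi]_\Lambda$. The map $\Delta\mapsto\{[\varphi]_\Lambda\mid\varphi\in\Delta\}$ is an isomorphism from $\mathbb{F}^\Lambda(\Phi)$ onto the ultrafilter frame of $\mathbb{L}_\Lambda(\Phi)$.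

By closure under substitution, $\mathbb{L}_\Lambda(\Phi)\models\Lambda$. Hence, if $\Lambda$ is canonical, then $\mathbb{F}^\Lambda(\Phi)\Vdash\Lambda$. We consider the converse, a problem taken from \cite{MML}:

\begin{quote}
\emph{If $\Lambda$ is a monotonic modal logic with $\mathbb{F}^\Lambda(\Phi)\Vdash\Lambda$, must $\Lambda$ be canonical?}
\end{quote}

The hypothesis is what a completeness proof needs. Every BAM embeds in its canonical extension (Section~\ref{sec:local}), so each formula outside $\Lambda$ is refuted in $\mathbb{F}^\Lambda(\Phi)$; if the frame also validates $\Lambda$, then $\Lambda$ is exactly the set of formulas valid in it. Canonicity is a condition on all algebras, and one would like to test it on this single frame. A positive answer is a reasonable guess. By Theorem~\ref{thm:B}(1) below, the hypothesis says precisely that $\mathbb{A}^\sigma\models\Lambda$ for all \emph{countable} $\mathbb{A}\models\Lambda$. A refutation of a formula in a BAM uses finitely many elements and therefore takes place in a countable subalgebra, and one might hope that a refutation in $\mathbb{A}^\sigma$ likewise reflects to the extension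 of a countable algebra.

\subsection*{Results}
The guess is wrong.

\begin{theorem}\label{thm:A}
There is a monotonic modal logic $\Lambda^*$ with $\mathbb{F}^{\Lambda^*}(\Phi)\Vdash\Lambda^*$ that is not canonical.
\end{theorem}

The proof is in ZFC. The BAM that shows non-canonicity lives on the Boolean algebra $\mathcal{P}(\omega)$. To see how the number of letters matters, let $\Psi$ be any infinite set of letters, and let $\Lambda(\Psi)$ be the set of formulas over $\Psi$ that are substitution instances of members of $\Lambda$. Define $\mathbb{L}_\Lambda(\Psi)$ and $\mathbb{F}^\Lambda(\Psi)$ as above, with formulas over $\Psi$ and with $\Lambda(\Psi)$ in place of $\Lambda$.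

\begin{theorem}\label{thm:B}
Let $\Psi$ range over infinite sets of letters.
\begin{enumerate}
\item[(1)] For every monotonic modal logic $\Lambda$ and every $\Psi$: $\mathbb{F}^\Lambda(\Psi)\Vdash\Lambda$ iff $\mathbb{A}^\sigma\models\Lambda$ for every BAM $\mathbb{A}\models\Lambda$ with $|\mathbb{A}|\le|\Psi|$. Hence $\Lambda$ is canonical iff $\mathbb{F}^\Lambda(\Psi)\Vdash\Lambda$ for all $\Psi$. There is a cardinal $\mu$ such that, for all $\Lambda$, validity of $\Lambda$ in $\mathbb{F}^\Lambda(\Psi)$ for one $\Psi$ with $|\Psi|\ge\mu$ implies that $\Lambda$ is canonical. The least infinite such $\mu$ is uncountable.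
\item[(2)] For the logic $\Lambda^*$ constructed in the proof of Theorem~\ref{thm:A}: $\mathbb{F}^{\Lambda^*}(\Psi)\Vdash\Lambda^*$ for countable $\Psi$, and $\mathbb{F}^{\Lambda^*}(\Psi)\not\Vdash\Lambda^*$ whenever $|\Psi|\ge2^{\aleph_0}$. So under the Continuum Hypothesis the least cardinal $|\Psi|$ at which $\Lambda^*$ fails in $\mathbb{F}^{\Lambda^*}(\Psi)$ is exactly $\aleph_1$.
\item[(3)] $\Lambda^*$ is recursively axiomatizable by axioms of modal depth $1$. Depth $1$ is optimal: every monotonic modal logic axiomatized by formulas of depth $0$ is canonical.
\end{enumerate}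
\end{theorem}

The operator $f^\sigma$ quantifies over closed sets of ultrafilters, and these behave differently for countable algebras and for $\mathcal{P}(\omega)$. Section~\ref{sec:examples} shows on three examples how the formula $\nabla p\vee\nabla\neg p$ detects the difference, Section~\ref{sec:logic} builds a logic around the third example, and Sections~\ref{sec:beta} and~\ref{sec:countable} prove the two halves of Theorem~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.

\section{The canonical extension seen from one point}\label{sec:local}

We recall the Stone space of a Boolean algebra $B$. The sets $\widehat{b}$ form a base of a compact Hausdorff topology on $S=\operatorname{Uf}B$. Its closed sets are the closed sets defined above, and $b\mapsto\widehat{b}$ is an isomorphism of $B$ onto the algebra of clopen subsets of $S$. By compactness, if $C,C'\subseteq S$ are closed and disjoint, then some $\widehat{b}$ contains $C$ and misses $C'$. If $B$ is countable, then $S$ is a closed subspace of $\{0,1\}^B$ and hence metrizable. We use the prime ideal theorem in this form: if $J$ is an ideal of $B$ and $b\notin J$,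 then some ultrafilter contains $b$ and is disjoint from $J$.

Our axioms have depth $1$, so they can be evaluated point by point. An \emph{up-set} of $B$ is a subset $U$ with $b\in U$ whenever $a\le b$ and $a\in U$. For a BAM $(B,f)$ and $u\in S$, the set
\[U_u=\{b\in B\mid f(b)\in u\}\]
is an up-set: it consists of the elements that are large as seen from $u$.

\begin{definition}\label{def:sigma}
Let $U$ be an up-set of $B$. A closed set $C\subseteq S$ is \emph{$U$-large} if $b\in U$ for every $b\in B$ with $C\subseteq\widehat{b}$. Let $U^\sigma$ be the up-set of $\mathcal{P}(S)$ consisting of all $X\subseteq S$ that contain a $U$-large closed set.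
\end{definition}

Unwinding the two clauses that define $f^\sigma$ gives
\begin{equation}\label{eq:local}
u\in f^\sigma(X)\iff X\in(U_u)^\sigma,\qquad\text{that is,}\qquad\nu_f(u)=(U_u)^\sigma.
\end{equation}
We have $\widehat{a}\in U^\sigma$ iff $a\in U$: if $\widehat{a}$ contains a $U$-large closed set, then $a\in U$ by definition, and if $a\in U$, then $\widehat{a}$ itself is $U$-large. So $f^\sigma(\widehat{a})=\widehat{f(a)}$, and $a\mapsto\widehat{a}$ embeds every BAM in its canonical extension. For a finite BAM the embedding is onto, and nothing can fail.

Every pair $(B,U)$ arises from a BAM. Let $\mathbb{B}_U=(B,f_U)$ with $f_U(b)=1$ for $b\in U$ and $f_U(b)=0$ otherwise. Then $f_U$ is monotone and $U_u=U$ for all $u\in S$.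

\section{The formula $\nabla p\vee\nabla\neg p$}\label{sec:examples}

The formula $\nabla p\vee\nabla\neg p$ is valid in $\mathbb{B}_U$ iff $b\in U$ or $\neg b\in U$ for all $b\in B$. By \eqref{eq:local} it is valid in $(\mathbb{B}_U)^\sigma$ iff for every $X\subseteq S$ one of $X$ and $S\setminus X$ contains a $U$-large closed set. The following construction of Bernstein sets refutes the latter property when the large closed sets have many points.

\begin{lemma}\label{lem:bernstein}
Let $\kappa$ be an infinite cardinal and $\mathcal{C}$ a family of at most $\kappa$ subsets of a set $S$, each of cardinality at least $\kappa$. Then there is $X\subseteq S$ such that neither $X$ nor $S\setminus X$ contains a member of $\mathcal{C}$.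
\end{lemma}

\begin{proof}
We may assume $\mathcal{C}\ne\emptyset$. List $\mathcal{C}$ as $(C_\alpha)_{\alpha<\kappa}$, possibly with repetitions. By recursion choose distinct points $x_\alpha,y_\alpha\in C_\alpha$ different from the fewer than $\kappa$ points chosen before. Let $X=\{x_\alpha\mid\alpha<\kappa\}$. Then $x_\alpha\in C_\alpha\cap X$ and $y_\alpha\in C_\alpha\setminus X$.
\end{proof}

Let $2^\omega$ be the Cantor space of infinite binary sequences. For a binary string $s$ of length $|s|$ let $[s]$ be the \emph{cylinder} of all $\xi\in2^\omega$ that extend $s$. The cylinders form a base, and the clopen sets are their finite unions. Let $\lambda$ be the coin-tossing measure, so $\lambda([s])=2^{-|s|}$. Let $B_0$ be the countable Boolean algebra of clopen subsets of $2^\omega$. We identify $\xi\in2^\omega$ with the ultrafilter $\{b\mid\xi\in b\}$; then $\operatorname{Uf}B_0=2^\omega$ and $\widehat{b}=b$.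

\begin{example}[the formula alone is too weak]\label{ex:measure}
Let $U=\{b\in B_0\mid\lambda(b)\ge1/2\}$. Then $b\in U$ or $\neg b\in U$ for all $b$. A closed set is a decreasing intersection of a sequence of clopen sets, so a $U$-large closed set has measure at least $1/2$. It is therefore uncountable, and uncountable closed subsets of $2^\omega$ have cardinality $2^{\aleph_0}$ (Cantor--Bendixson). There are $2^{\aleph_0}$ closed sets, so Lemma~\ref{lem:bernstein} gives $X$ with $X,\,2^\omega\setminus X\notin U^\sigma$. Thus $\nabla p\vee\nabla\neg p$ can already be lost in the extension of a countable algebra, and further axioms must exclude this example.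
\end{example}

\begin{example}[large points are too strong]\label{ex:point}
One could exclude Example~\ref{ex:measure} by requiring that $1$ is never a join of finitely many elements outside $U$. Then $B\setminus U$ generates a proper ideal, so there is an ultrafilter $x\subseteq U$, and the closed set $\{x\}$ is $U$-large. Every finite cover of $S$ has a member containing $x$, which lies in $U^\sigma$. So this requirement passes from $(B,U)$ to $(\mathcal{P}(S),U^\sigma)$ for every $B$, countable or not.
\end{example}

We need a notion of largeness between these extremes: no finite closed set should be large, but some convergent sequences should be. Calling $b\in B_0$ large when it is infinite does not work, because every nonempty clopen set is infinite and so every point would be large. Instead we prescribe a rate of growth. For $Y\subseteq2^\omega$, $m\ge0$ and $j\ge1$ let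
\[\operatorname{tr}_m(Y)=\{s\in\{0,1\}^m\mid[s]\cap Y\ne\emptyset\},\qquad c_j(Y)=\#\operatorname{tr}_{4j}(Y).\]
We call $\operatorname{tr}_m(Y)$ the \emph{trace} of $Y$ at level $m$. A set and its closure have the same traces.

\begin{definition}\label{def:fat}
For $k\ge0$, a set $Y\subseteq2^\omega$ is \emph{$k$-fat} if $c_j(Y)\ge j$ for all $1\le j\le k$. It is \emph{fat} if it is $k$-fat for all $k$.
\end{definition}

Every set is $0$-fat, and $1$-fat means nonempty. Supersets of $k$-fat sets are $k$-fat. A set with $r$ points has $c_{r+1}\le r$ and is not fat. The bound $j$ is tiny compared with the number $16^j$ of strings of length $4j$, so a set that is not fat is small, and it is very small if fatness fails only at a late level.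

\begin{lemma}\label{lem:measure}
Let $k\ge0$.
\begin{enumerate}
\item[(a)] A set that is $k$-fat but not fat is contained in a clopen set of measure less than $8^{-(k+1)}$.
\item[(b)] If $N\le k+2$ and $Y^1,\dots,Y^N$ are $k$-fat but not fat, then every string $s$ with $|s|\le k$ has an extension $t$ with $[t]\cap Y^i=\emptyset$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There is $j>k$ with $c_j(Y)\le j-1$. The union of the cylinders $[s]$ with $s\in\operatorname{tr}_{4j}(Y)$ contains $Y$ and has measure at most $(j-1)2^{-4j}<2^j2^{-4j}=8^{-j}\le8^{-(k+1)}$.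

(b) Let $O$ be the union of the clopen sets given by (a), with $O=\emptyset$ if $N=0$. Then $\lambda(O)<(k+2)8^{-(k+1)}\le2^{-k}\le\lambda([s])$, where the middle inequality is $k+2\le8\cdot4^k$. So $[s]\setminus O$ is a nonempty clopen set, and for $\xi\in[s]\setminus O$ we can take for $t$ a long enough initial segment of $\xi$.
\end{proof}

\begin{example}[the model case]\label{ex:cantor}
Let $U_0$ be the set of fat clopen sets in $B_0$. A closed set $C$ is $U_0$-large iff it is fat: supersets of fat sets are fat, and if $c_j(C)<j$, then the union $b$ of the cylinders $[s]$ with $s\in\operatorname{tr}_{4j}(C)$ is a clopen neighborhood of $C$ with $c_j(b)=c_j(C)<j$. So no finite set is $U_0$-large. Nevertheless: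
\begin{quote}
\emph{for every $X\subseteq2^\omega$, one of $X$ and $2^\omega\setminus X$ contains a fat closed set.}
\end{quote}
Suppose first that one of the two sets, say $X$, is not fat. By Lemma~\ref{lem:measure}(a) with $k=0$, the set $2^\omega\setminus X$ contains a clopen set $b$ with $\lambda(b)>7/8$, and $c_j(b)\ge\frac78\cdot16^j\ge j$ for all $j\ge1$. Now suppose that both sets are fat. Either $X$ is dense in $2^\omega$, or $2^\omega\setminus X$ contains a cylinder. So after exchanging the two sets if necessary, $X$ is fat and dense in some cylinder $[t]$. Pick $\xi_*\in X\cap[t]$. For each $j\ge1$ we choose a finite set $D_j\subseteq X$ with $c_j(D_j)\ge j$. For $j<|t|$ this is possible because $X$ is fat. For $j\ge|t|$ we choose $D_j$ inside $[\xi_*{\restriction}j]\subseteq[t]$: this cylinder splits into $2^{3j}\ge j$ cylinders of level $4j$, and $X$ meets each of them. The set $D=\{\xi_*\}\cup\bigcup_jD_j\subseteq X$ is fat, and it is closed since every neighborhood of $\xi_*$ contains all but finitely many of its points.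
\end{example}

The fat closed set found in the last case is a convergent sequence with its limit. It escapes Lemma~\ref{lem:bernstein} because it is countable. In Section~\ref{sec:beta} we transfer fatness to $\mathcal{P}(\omega)$, whose Stone space has no such small infinite closed sets, and there $\nabla p\vee\nabla\neg p$ is lost.

\section{Witnesses and the logic $\Lambda^*$}\label{sec:logic}

A logic for Theorem~\ref{thm:A} must be valid as a whole in the extension of each of its countable algebras. So we need a property of pairs $(B,U)$ that implies ``$b\in U$ or $\neg b\in U$'', is expressed by formulas, and passes from $(B,U)$ to $(\mathcal{P}(S),U^\sigma)$ when $B$ is countable.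

Example~\ref{ex:cantor} suggests the property: there is a join-preserving map $b\mapsto Y_b\subseteq2^\omega$ such that $b\in U$ iff $Y_b$ is fat. A formula sees only finitely many elements of $B$, so the axioms can give such a map only on finite subalgebras, and a map on $B$ has to be obtained by compactness. The implication ``$b\in U$ implies $Y_b$ fat'' is a conjunction of conditions on single traces and survives this limit. The converse implication does not: sets $Y^i$ that are $i$-fat but not fat can have traces converging to those of a fat set. We replace the converse by a consequence of it, read off from Lemma~\ref{lem:measure}(b), each instance of which mentions only finitely many traces.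

\begin{definition}\label{def:witness}
Let $B$ be a Boolean algebra and $U$ an up-set of $B$. A \emph{witness} for $(B,U)$ is a map $b\mapsto Y_b\subseteq2^\omega$ with $Y_{a\vee b}=Y_a\cup Y_b$, $Y_0=\emptyset$ and $Y_1=2^\omega$, such that
\begin{enumerate}
\item[$(\alpha)$] if $b\in U$, then $Y_b$ is fat;
\item[$(\beta_k)$] for every $k\ge0$: if $N\le k+2$, $b_1,\dots,b_N\notin U$ and all $Y_{b_i}$ are $k$-fat, then $Y_{\neg(b_1\vee\dots\vee b_N)}$ meets $[s]$ for every string $s$ with $|s|\le k$.
\end{enumerate}
\end{definition}

A witness is monotone: $a\le b$ implies $Y_a\subseteq Y_{a\vee b}=Y_b$. The conditions $(\beta_k)$ interpolate between two statements. At one end, if $b,\neg b\notin U$, then $(\beta_0)$ with $N=2$ would require $Y_0=\emptyset$ to meet the cylinder $2^\omega$ of the empty string. Hence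
\begin{equation}\label{eq:dichotomy}
\text{if $(B,U)$ has a witness, then $b\in U$ or $\neg b\in U$ for every $b\in B$.}
\end{equation}
This is the reason for the bound $k+2$. At the other end, as $k$ grows, we learn that after removing any finite number of elements $b\notin U$ with $Y_b$ fat, the remaining element still has a dense set $Y$; this is used in Lemma~\ref{lem:negligible}.

\begin{lemma}\label{lem:exact}
Let $b\mapsto Y_b\subseteq2^\omega$ satisfy $Y_{a\vee b}=Y_a\cup Y_b$, $Y_0=\emptyset$, $Y_1=2^\omega$, and let $U=\{b\mid Y_b\text{ is fat}\}$. Then $U$ is an up-set and $Y$ is a witness for $(B,U)$.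
\end{lemma}

\begin{proof}
As $Y$ is monotone, $U$ is an up-set, and $(\alpha)$ holds by definition. Let $b_1,\dots,b_N$ and $s$ be as in $(\beta_k)$ and put $c=b_1\vee\dots\vee b_N$. The sets $Y_{b_i}$ are $k$-fat but not fat, so Lemma~\ref{lem:measure}(b) gives $[t]\subseteq[s]$ disjoint from $Y_c=\bigcup_iY_{b_i}$. Since $Y_c\cup Y_{\neg c}=2^\omega$, we get $[t]\subseteq Y_{\neg c}$.
\end{proof}

In particular $Y_b=b$ is a witness for the pair $(B_0,U_0)$ of Example~\ref{ex:cantor}.

\subsection*{Patterns}
Write $\mathbf{n}=\{1,\dots,n\}$ for $n\ge1$. A \emph{pattern} on $\mathbf{n}$ is an up-set $\mathcal{Q}$ of $\mathcal{P}(\mathbf{n})$. It is \emph{good} if $(\mathcal{P}(\mathbf{n}),\mathcal{Q})$ has a witness, and \emph{bad} otherwise. An \emph{$n$-partition} in $B$ is a tuple $(a_1,\dots,a_n)$ of pairwise disjoint elements with join $1$; cells equal to $0$ are allowed. Put $a_I=\bigvee_{i\in I}a_i$. The map $I\mapsto a_I$ is a Boolean homomorphism $\mathcal{P}(\mathbf{n})\to B$, and the \emph{pattern of the partition with respect to $U$} is $\{I\mid a_I\in U\}$.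

\begin{example}\label{ex:patterns}
A pattern containing $\emptyset$ is bad by $(\alpha)$, and the empty pattern is bad by \eqref{eq:dichotomy}. A pattern on $\mathbf{2}$ that contains neither $\{1\}$ nor $\{2\}$ is bad by \eqref{eq:dichotomy}. For $i\in\mathbf{n}$ the pattern $\{I\mid i\in I\}$ is good: put $Y_I=2^\omega$ if $i\in I$ and $Y_I=\emptyset$ otherwise, and apply Lemma~\ref{lem:exact}. The majority pattern $\{I\subseteq\mathbf{3}\mid\#I\ge2\}$ is bad. Indeed, $(\beta_0)$ applied to two of the singletons shows that $Y$ of the third is nonempty, that is, $1$-fat; then $(\beta_1)$ applied to all three singletons requires $Y_\emptyset\neq\emptyset$. This pattern occurs in Example~\ref{ex:measure}, for a partition into clopen sets of measures $3/8$, $3/8$, $1/4$.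
\end{example}

\subsection*{Compactness}
To show that the existence of a witness depends only on patterns, we restate Definition~\ref{def:witness} in terms of traces. Let $\Omega$ be the set of all families $T=(T^m_b)_{b\in B,\,m\ge0}$ with $T^m_b\subseteq\{0,1\}^m$, and consider the following conditions.
\begin{enumerate}
\item[(T1)] $T^m_b=\{s{\restriction}m\mid s\in T^{m+1}_b\}$.
\item[(T2)] $T^m_{a\vee b}=T^m_a\cup T^m_b$.
\item[(T3)] $T^m_0=\emptyset$ and $T^m_1=\{0,1\}^m$.
\item[(T4)] For $b\in U$ and $j\ge1$: $\#T^{4j}_b\ge j$.
\item[(T5)] For $k\ge0$, $N\le k+2$, $b_1,\dots,b_N\notin U$ and $|s|\le k$: if $\#T^{4j}_{b_i}\ge j$ for all $i$ and all $1\le j\le k$, then $s\in T^{|s|}_{\neg(b_1\vee\dots\vee b_N)}$.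
\end{enumerate}
As a product of finite discrete sets, $\Omega$ is compact by Tychonoff's theorem. A single instance of (T1)--(T5) restricts finitely many coordinates and so defines a clopen subset of $\Omega$.

\begin{lemma}\label{lem:traces}
If $Y$ is a witness for $(B,U)$, then $T^m_b=\operatorname{tr}_m(Y_b)$ satisfies \textup{(T1)--(T5)}. Conversely, if $T\in\Omega$ satisfies \textup{(T1)--(T5)}, then $Y_b=\{\xi\mid\xi{\restriction}m\in T^m_b\text{ for all }m\}$ is a witness for $(B,U)$ all of whose values are closed.
\end{lemma}

\begin{proof}
For traces, (T1) holds because $[s]=[s0]\cup[s1]$; (T2) and (T3) follow from the conditions on joins, $0$ and $1$; and (T4), (T5) are $(\alpha)$, $(\beta_k)$.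

Conversely, $Y_b$ is an intersection of clopen sets. By (T1) every $s\in T^m_b$ has an extension in $T^{m+1}_b$ and all its initial segments lie in the sets $T^{m'}_b$ with $m'\le m$. Extending repeatedly gives a point of $[s]\cap Y_b$. Hence $\operatorname{tr}_m(Y_b)=T^m_b$, and (T4), (T5) turn into $(\alpha)$, $(\beta_k)$. By (T3), $Y_0=\emptyset$ and $Y_1=2^\omega$. By (T2), $Y_a\cup Y_b\subseteq Y_{a\vee b}$. If $\xi\in Y_{a\vee b}$, then by (T2) there is $c\in\{a,b\}$ with $\xi{\restriction}m\in T^m_c$ for infinitely many $m$, hence by (T1) for all $m$, so $\xi\in Y_c$.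
\end{proof}

\begin{proposition}\label{prop:compact}
Let $U$ be an up-set of a Boolean algebra $B$. If $(B,U)$ has a witness, then all finite partitions in $B$ have good patterns with respect to $U$. Conversely, if all finite partitions in $B$ have good patterns, then $(B,U)$ has a witness with closed values.
\end{proposition}

\begin{proof}
If $Y$ is a witness for $(B,U)$ and $(a_1,\dots,a_n)$ is a partition, then $I\mapsto Y_{a_I}$ is a witness for its pattern, because $I\mapsto a_I$ preserves joins, complements, $0$ and $1$, and $I$ lies in the pattern iff $a_I\in U$.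

For the converse, note that $0\ne1$ in $B$: otherwise the $1$-partition would have the empty pattern or a pattern containing $\emptyset$, and both are bad. By Lemma~\ref{lem:traces} and the compactness of $\Omega$ it suffices to satisfy finitely many instances of (T1)--(T5). The elements that they mention generate a finite subalgebra $B'$. Its atoms $a_1,\dots,a_n$ form a partition in $B$, and $I\mapsto a_I$ is an isomorphism $\mathcal{P}(\mathbf{n})\to B'$ that maps the pattern onto $U\cap B'$. The pattern is good, so $(B',U\cap B')$ has a witness. Its traces, extended arbitrarily to the coordinates with $b\notin B'$, satisfy the given instances.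
\end{proof}

\subsection*{The axioms}
Fix distinct letters $p_1,p_2,\dots\in\Phi$. For $n\ge1$ let $\theta_i=p_i\wedge\neg p_1\wedge\dots\wedge\neg p_{i-1}$ for $i<n$ and $\theta_n=\neg p_1\wedge\dots\wedge\neg p_{n-1}$, and let $\theta_I=\bigvee_{i\in I}\theta_i$ for $I\subseteq\mathbf{n}$; an empty conjunction is $\top$ and an empty disjunction is $\bot$. For a pattern $\mathcal{Q}$ on $\mathbf{n}$ put
\[\chi_{n,\mathcal{Q}}=\neg\Big(\bigwedge_{I\in\mathcal{Q}}\nabla\theta_I\wedge\bigwedge_{I\subseteq\mathbf{n},\,I\notin\mathcal{Q}}\neg\nabla\theta_I\Big).\]

\begin{definition}\label{def:logic}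
$\Lambda^*$ is the logic axiomatized by the formulas $\chi_{n,\mathcal{Q}}$ with $n\ge1$ and $\mathcal{Q}$ a bad pattern on $\mathbf{n}$.
\end{definition}

For example, the conjunction of the axioms for the bad patterns $\emptyset$ and $\{\{1,2\}\}$ on $\mathbf{2}$ is tautologically equivalent to $\nabla\bot\vee\nabla p_1\vee\nabla\neg p_1$. The monotonicity rule gives $\nabla\bot\to\nabla p_1$, so $\nabla p\vee\nabla\neg p\in\Lambda^*$.

\begin{proposition}\label{prop:valid}
A BAM $\mathbb{B}=(B,f)$ validates $\Lambda^*$ iff $(B,U_u)$ has a witness for every $u\in\operatorname{Uf}\mathbb{B}$; in that case the witnesses can be chosen with closed values. Moreover, $\mathbb{B}^\sigma\models\Lambda^*$ iff $(\mathcal{P}(\operatorname{Uf}\mathbb{B}),(U_u)^\sigma)$ has a witness for every $u\in\operatorname{Uf}\mathbb{B}$.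
\end{proposition}

\begin{proof}
Under any assignment the values of $(\theta_1,\dots,\theta_n)$ form an $n$-partition, and the $n$-partition $(a_1,\dots,a_n)$ is obtained by assigning $a_i$ to $p_i$. The value of $\chi_{n,\mathcal{Q}}$ differs from $1$ iff some ultrafilter $u$ omits it, and $u$ omits it iff $f(a_I)\in u$ exactly for $I\in\mathcal{Q}$, that is, iff $\mathcal{Q}$ is the pattern of the partition with respect to $U_u$. So $\mathbb{B}\models\Lambda^*$ iff for all $u$ all finite partitions have good patterns with respect to $U_u$, and Proposition~\ref{prop:compact} gives the first statement.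

In a frame $(W,\nu)$ the formula $\chi_{n,\mathcal{Q}}$ is false at $w$ iff $\mathcal{Q}$ is the pattern, with respect to $\nu(w)$, of the partition of $W$ given by the valuation. So the frame validates $\Lambda^*$ iff every $(\mathcal{P}(W),\nu(w))$ has a witness. Apply this to the ultrafilter frame of $\mathbb{B}$ and use \eqref{eq:local}.
\end{proof}

\section{Failure over $\beta\omega$}\label{sec:beta}

The Stone space of $\mathcal{P}(\omega)$ is the space $\beta\omega$ of ultrafilters on $\omega$. Let $\kappa=2^{2^{\aleph_0}}$. By Posp\'i\v{s}il's theorem, $|\beta\omega|=\kappa$; see \cite[Ch.~9]{GJ}.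

\begin{lemma}\label{lem:huge}
Every infinite closed set $C\subseteq\beta\omega$ has cardinality $\kappa$.
\end{lemma}

\begin{proof}
We construct pairwise disjoint sets $a_n\subseteq\omega$ and points $x_n\in C\cap\widehat{a_n}$. Let $d_0=\omega$ and suppose that $C\cap\widehat{d_n}$ is infinite. Two distinct points of $C\cap\widehat{d_n}$ are separated by a subset of $\omega$, so $d_n$ is a disjoint union $a_n\cup d_{n+1}$ with $C\cap\widehat{a_n}$ and $C\cap\widehat{d_{n+1}}$ both nonempty. One of them is infinite, and we name the parts so that $C\cap\widehat{d_{n+1}}$ is. Pick $x_n\in C\cap\widehat{a_n}$.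

For $v\in\beta\omega$ let $y_v$ be the $v$-limit of $(x_n)$, that is, the ultrafilter of all $b\subseteq\omega$ with $\{n\mid b\in x_n\}\in v$. If $C\subseteq\widehat{b}$, then $b\in x_n$ for all $n$, so $b\in y_v$; as $C$ is closed, $y_v\in C$. For $E\subseteq\omega$ let $b_E=\bigcup_{n\in E}a_n$. Then $b_E\supseteq a_n$ for $n\in E$ and $b_E\cap a_n=\emptyset$ for $n\notin E$, so $b_E\in x_n$ iff $n\in E$. Hence $b_E\in y_v$ iff $E\in v$, and $v\mapsto y_v$ is an injection of $\beta\omega$ into $C$.
\end{proof}

The proof needs the infinite unions $b_E$ for all $E\subseteq\omega$, which a countable algebra cannot supply.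

\begin{proposition}\label{prop:beta}
There is a BAM $\mathbb{A}$ on the Boolean algebra $\mathcal{P}(\omega)$ with $\mathbb{A}\models\Lambda^*$ and $\mathbb{A}^\sigma\not\models\Lambda^*$.
\end{proposition}

\begin{proof}
Let $e\colon\omega\to2^\omega$ have dense range; for instance, let $e$ enumerate the sequences that are eventually $0$. For $a\subseteq\omega$ let $Y_a$ be the closure of $e[a]$, and let $U=\{a\mid Y_a\text{ is fat}\}$. Closure commutes with finite unions, $Y_\emptyset=\emptyset$, and $Y_\omega=2^\omega$ by density. By Lemma~\ref{lem:exact}, $Y$ is a witness for $(\mathcal{P}(\omega),U)$. Let $\mathbb{A}=(\mathcal{P}(\omega),f_U)$, so that $U_u=U$ for all $u\in\beta\omega$. By Proposition~\ref{prop:valid}, $\mathbb{A}\models\Lambda^*$.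

Every $U$-large closed set is infinite. To see this, let $C\subseteq\beta\omega$ have $r<\omega$ points and put $k=r+1$. The sets $e^{-1}[[s]]$ with $s\in\{0,1\}^{4k}$ form a finite partition of $\omega$, so each $x\in C$ contains $e^{-1}[[s_x]]$ for some $s_x\in\{0,1\}^{4k}$. Let $a=\bigcup_{x\in C}e^{-1}[[s_x]]$. Then $C\subseteq\widehat{a}$, and $Y_a$ is contained in the closed set $\bigcup_{x\in C}[s_x]$. So $c_k(Y_a)\le r<k$ and $a\notin U$, which shows that $C$ is not $U$-large.

A closed subset of $\beta\omega$ is determined by a subset of $\mathcal{P}(\omega)$, so there are at most $\kappa$ closed sets. By Lemmas~\ref{lem:huge} and~\ref{lem:bernstein} there is $X\subseteq\beta\omega$ such that neither $X$ nor $\beta\omega\setminus X$ contains an infinite closed set. Then neither set is in $U^\sigma$. By \eqref{eq:dichotomy}, $(\mathcal{P}(\beta\omega),U^\sigma)$ has no witness, and $\mathbb{A}^\sigma\not\models\Lambda^*$ by Proposition~\ref{prop:valid}.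
\end{proof}

\section{Countable algebras}\label{sec:countable}

The heart of the proof is the following statement.

\begin{proposition}\label{prop:main}
Let $B$ be a countable Boolean algebra, $S=\operatorname{Uf}B$, and $U$ an up-set of $B$. If $(B,U)$ has a witness with closed values, then $(\mathcal{P}(S),U^\sigma)$ has a witness.
\end{proposition}

Fix a witness $Y$ for $(B,U)$ with closed values. Compared with Example~\ref{ex:cantor} there are three new difficulties. The points of $S$ are not points of $2^\omega$; an element $b$ with $Y_b$ fat need not lie in $U$; and small open sets need not have images with interior. They are handled by Lemmas~\ref{lem:Z}, \ref{lem:negligible} and~\ref{lem:sequence} in turn.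

\subsection*{Extending the witness}
The natural set to attach to a point $x\in S$ is $\bigcap_{b\in x}Y_b$, and to a set $X\subseteq S$ the union of the sets attached to its points. So let
\[Z=\{(x,\xi)\in S\times2^\omega\mid\xi\in Y_b\text{ for all }b\in x\},\]
let $\pi\colon Z\to S$ and $q\colon Z\to2^\omega$ be the projections, and put $Y^\sigma_X=q[\pi^{-1}[X]]$ for $X\subseteq S$. The complement of $Z$ is $\bigcup_b\widehat{b}\times(2^\omega\setminus Y_b)$, which is open because the $Y_b$ are closed. Hence $Z$ is compact, and $\pi$ and $q$ map closed sets to closed sets. For $B=B_0$ and $Y_b=b$, the set $Z$ is the diagonal and $Y^\sigma_X=X$.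

\begin{lemma}\label{lem:Z}
The map $X\mapsto Y^\sigma_X$ preserves all unions, $Y^\sigma_\emptyset=\emptyset$, and $Y^\sigma_{\widehat{b}}=Y_b$ for all $b\in B$; in particular $Y^\sigma_S=2^\omega$. If $X\in U^\sigma$, then $Y^\sigma_X$ is fat.
\end{lemma}

\begin{proof}
Images and preimages preserve unions. If $(x,\xi)\in Z$ and $b\in x$, then $\xi\in Y_b$, so $Y^\sigma_{\widehat{b}}\subseteq Y_b$. Let $\xi\in Y_b$. The set $J=\{a\mid\xi\notin Y_a\}$ is an ideal, since $Y_0=\emptyset$ and $Y$ is monotone and preserves joins, and $b\notin J$. Take an ultrafilter $x\ni b$ disjoint from $J$. Then $(x,\xi)\in Z$, so $\xi\in Y^\sigma_{\widehat{b}}$.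

Let $C\subseteq X$ be closed and $U$-large, and let $j\ge1$. For each $s\in\{0,1\}^{4j}$ with $[s]\cap Y^\sigma_C=\emptyset$, the closed set $\pi[q^{-1}[[s]]]$ is disjoint from $C$, so some $\widehat{b_s}\supseteq C$ misses it. Let $b$ be the meet of these finitely many $b_s$. Then $C\subseteq\widehat{b}$, so $b\in U$ and $Y_b$ is fat by $(\alpha)$ for $B$. For each $s$ as above, $Y_b=Y^\sigma_{\widehat{b}}$ misses $[s]$, since no $(x,\xi)\in Z$ has $x\in\widehat{b_s}$ and $\xi\in[s]$. Therefore $j\le c_j(Y_b)\le c_j(Y^\sigma_C)\le c_j(Y^\sigma_X)$.
\end{proof}

It remains to prove $(\beta_k)$ for $Y^\sigma$. For this we must show that certain sets $X$ lie in $U^\sigma$, by finding $U$-large closed sets inside them.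

\subsection*{Negligible elements}
If $C$ is closed and $Y^\sigma_C$ is fat, then every clopen $\widehat{b}\supseteq C$ has $Y_b$ fat, but this does not give $b\in U$. Call $b\in B$ \emph{negligible} if $b\notin U$ and $Y_b$ is fat. Such elements can occur: for the pattern $\{\{1\},\{1,2\}\}$ on $\mathbf{2}$, the map with $Y_I=2^\omega$ for all $I\neq\emptyset$ is a witness and $\{2\}$ is negligible. The remedy is to make $C$ contain a point that avoids all negligible elements. Let
\[S_0=S\setminus\bigcup\{\widehat{b}\mid b\text{ negligible}\},\qquad Z_0=\pi^{-1}[S_0].\]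
Both sets are closed.

\begin{lemma}\label{lem:negligible}
\begin{enumerate}
\item[(a)] If $C\subseteq S$ is closed, $Y^\sigma_C$ is fat and $C\cap S_0\ne\emptyset$, then $C$ is $U$-large.
\item[(b)] $q[Z_0]=2^\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C\subseteq\widehat{b}$. Then $Y_b=Y^\sigma_{\widehat{b}}\supseteq Y^\sigma_C$ is fat. Since $\widehat{b}$ meets $S_0$, the element $b$ is not negligible, so $b\in U$.

(b) The set $q[Z_0]$ is closed, so it suffices to show that it meets every cylinder $[t]$. The set $Z_0\cap q^{-1}[[t]]$ is the intersection of the compact set $q^{-1}[[t]]$ with the closed sets $\pi^{-1}[\widehat{\neg b}]$ for negligible $b$. We check the finite intersection property. Let $b_1,\dots,b_M$ be negligible, $c=b_1\vee\dots\vee b_M$ and $k'=\max(M,|t|)$. By $(\beta_{k'})$ for $B$, the set $Y_{\neg c}=Y^\sigma_{\widehat{\neg c}}$ meets $[t]$. So there is $(x,\xi)\in Z$ with $\xi\in[t]$ and $x\in\widehat{\neg c}=\bigcap_i\widehat{\neg b_i}$.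
\end{proof}

\subsection*{Fat convergent sequences}
In Example~\ref{ex:cantor} we used that every neighborhood of $\xi_*$ contains a cylinder. In $Z_0$ the image under $q$ of an open set may have empty interior; think of an isolated point. Passing to a minimal closed set with the same image removes this obstacle.

\begin{lemma}\label{lem:sequence}
Let $L$ be a compact metrizable space, $t$ a string, $q\colon L\to[t]$ a continuous surjection, and $L=L_1\cup\dots\cup L_n$ with arbitrary subsets $L_i$. Then there are an index $i$, a point $z_*\in L_i$, a number $j_0\ge1$ and finite sets $D_j\subseteq L_i$ for $j\ge j_0$ such that $c_j(q[D_j])\ge j$ for all $j\ge j_0$, and every neighborhood of $z_*$ contains $D_j$ for all but finitely many $j$.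
\end{lemma}

\begin{proof}
Consider the closed sets $K\subseteq L$ with $q[K]=[t]$. The intersection of a chain of such sets is again one: for $\xi\in[t]$ the sets $K\cap q^{-1}[\{\xi\}]$ form a chain of nonempty compact sets and have a common point. By Zorn's lemma there is a minimal such $K$. From now on, open means relatively open in $K$. If $V\ne\emptyset$ is open, then $q[K\setminus V]$ is closed and, by minimality, a proper subset of $[t]$. Since $q[K]=[t]$, the image $q[V]$ contains the nonempty open subset $[t]\setminus q[K\setminus V]$ of $2^\omega$, and hence a cylinder.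

Let $K_i=K\cap L_i$. If every closure $\overline{K_i}$ had empty interior in $K$, the finitely many dense open sets $K\setminus\overline{K_i}$ would have a common point, although the $K_i$ cover $K$. So there are $i$ and a nonempty open $V\subseteq\overline{K_i}$; every nonempty open subset of $V$ meets $K_i$. Pick $z_*\in K_i\cap V$ and a base $V\supseteq V_0\supseteq V_1\supseteq\cdots$ of open neighborhoods of $z_*$ in the metrizable space $K$. Choose strings $t_r$ with $[t_r]\subseteq q[V_r]$.

Let $j_0=\max(1,|t_0|)$. For $j\ge j_0$ let $r(j)$ be the largest $r\le j$ with $|t_r|\le j$. Let $t'$ be an extension of $t_{r(j)}$ of length $4j$. The open set $V_{r(j)}\cap q^{-1}[[t']]$ is nonempty because $[t']\subseteq q[V_{r(j)}]$, so it contains a point of $K_i$. Let $D_j\subseteq K_i\cap V_{r(j)}$ consist of one such point for each $t'$. Then $c_j(q[D_j])\ge2^{4j-|t_{r(j)}|}\ge2^{3j}\ge j$. Every neighborhood of $z_*$ in $L$ contains some $V_r$, and for $j\ge\max(j_0,r,|t_r|)$ we have $r(j)\ge r$, so $D_j\subseteq V_{r(j)}\subseteq V_r$.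
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:Z} only $(\beta_k)$ remains. Let $N\le k+2$, let $X_1,\dots,X_N\notin U^\sigma$ with all $Y^\sigma_{X_i}$ $k$-fat, and let $|s|\le k$. Suppose that $Y^\sigma_{S\setminus\bigcup_iX_i}$ misses $[s]$, that is,
\begin{equation}\label{eq:cover}
\text{if }(x,\xi)\in Z\text{ and }\xi\in[s],\text{ then }x\in X_1\cup\dots\cup X_N.
\end{equation}

First we discard the sets that are not fat, which is the only use of $k$-fatness and of the bound on $N$. Let $G=\{i\mid Y^\sigma_{X_i}\text{ is fat}\}$. Lemma~\ref{lem:measure}(b), applied to the sets $Y^\sigma_{X_i}$ with $i\notin G$, gives an extension $t$ of $s$ such that $[t]$ misses all of them. If $(x,\xi)\in Z$ and $\xi\in[t]$, then $x\in X_i$ for some $i$ by \eqref{eq:cover}; then $\xi\in Y^\sigma_{X_i}\cap[t]$, so $i\in G$.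

Let $L=Z_0\cap q^{-1}[[t]]$. It is compact, it is metrizable because $B$ is countable, and $q[L]=[t]$ by Lemma~\ref{lem:negligible}(b). We have just seen that $L$ is the union of the sets $L_i=L\cap\pi^{-1}[X_i]$ with $i\in G$. Take $i\in G$, $z_*=(x_*,\xi_*)$, $j_0$ and $D_j$ $(j\ge j_0)$ as in Lemma~\ref{lem:sequence}. For the finitely many levels $1\le j<j_0$ we use that $Y^\sigma_{X_i}=q[\pi^{-1}[X_i]]$ is fat, and choose finite sets $D_j\subseteq\pi^{-1}[X_i]$ with $c_j(q[D_j])\ge j$.

Let $D=\{z_*\}\cup\bigcup_{j\ge1}D_j\subseteq\pi^{-1}[X_i]$. Every neighborhood of $z_*$ contains all but finitely many points of $D$, so $D$ is compact. Hence $C=\pi[D]$ is closed and $C\subseteq X_i$. The set $Y^\sigma_C$ contains $q[D]$, which is fat since $c_j(q[D])\ge c_j(q[D_j])\ge j$ for all $j\ge1$. Finally $x_*\in C\cap S_0$. By Lemma~\ref{lem:negligible}(a), $C$ is $U$-large, so $X_i\in U^\sigma$, a contradiction.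
\end{proof}

\begin{remark}\label{rem:countable}
Countability of $B$ is used once, to obtain a countable base of neighborhoods at $z_*$ in Lemma~\ref{lem:sequence}. It cannot be dropped: the pair $(\mathcal{P}(\omega),U)$ in the proof of Proposition~\ref{prop:beta} has a witness with closed values and without negligible elements, while $(\mathcal{P}(\beta\omega),U^\sigma)$ has no witness.
\end{remark}

\begin{corollary}\label{cor:countable}
If $\mathbb{B}$ is a countable BAM with $\mathbb{B}\models\Lambda^*$, then $\mathbb{B}^\sigma\models\Lambda^*$.
\end{corollary}

\begin{proof}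
By Proposition~\ref{prop:valid} each $(B,U_u)$ has a witness with closed values. By Proposition~\ref{prop:main} each $(\mathcal{P}(\operatorname{Uf}\mathbb{B}),(U_u)^\sigma)$ has a witness. Apply Proposition~\ref{prop:valid} again.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The algebra $\mathbb{L}=\mathbb{L}_{\Lambda^*}(\Phi)$ is countable and validates $\Lambda^*$. By Corollary~\ref{cor:countable}, $\mathbb{L}^\sigma\models\Lambda^*$. Since $\mathbb{L}^\sigma$ is isomorphic to the complex algebra of $\mathbb{F}^{\Lambda^*}(\Phi)$, we get $\mathbb{F}^{\Lambda^*}(\Phi)\Vdash\Lambda^*$. By Proposition~\ref{prop:beta}, $\Lambda^*$ is not canonical.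
\end{proof}

\section{The number of letters and the form of the axioms}\label{sec:B}

The link between one canonical frame and a class of algebras is that canonical extensions respect quotients. A \emph{homomorphism} of BAMs is a Boolean homomorphism that commutes with the operators. The image of a BAM under a surjective homomorphism validates every formula valid in the BAM, since assignments lift.

\begin{lemma}\label{lem:quotient}
If $h\colon\mathbb{A}\to\mathbb{B}$ is a surjective homomorphism of BAMs, then there is a surjective homomorphism $\mathbb{A}^\sigma\to\mathbb{B}^\sigma$.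
\end{lemma}

\begin{proof}
Write $f$ and $g$ for the operators of $\mathbb{A}$ and $\mathbb{B}$. Define $\iota\colon\operatorname{Uf}\mathbb{B}\to\operatorname{Uf}\mathbb{A}$ by $\iota(u)=h^{-1}[u]$. Then $\iota^{-1}[\widehat{a}]=\widehat{h(a)}$, so $\iota$ is continuous, and $\iota$ is injective since $h$ is onto. Its image is $R=\bigcap\{\widehat{d}\mid h(d)=1\}$. Indeed, $h(d)=1$ implies $d\in\iota(u)$. Conversely, let $v\in R$. No $a\in v$ has $h(a)=0$, since then $\neg a\in v$. As $h$ is onto, $h[v]$ is an ultrafilter, and $\iota(h[v])$ is an ultrafilter containing $v$, hence equal to $v$.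

The map $X\mapsto\iota^{-1}[X]$ is a Boolean homomorphism, and it is onto because $\iota$ is injective. It remains to show, for $X\subseteq\operatorname{Uf}\mathbb{A}$ and $u\in\operatorname{Uf}\mathbb{B}$, that $\iota(u)\in f^\sigma(X)$ iff $u\in g^\sigma(\iota^{-1}[X])$.

Let $\iota(u)\in f^\sigma(C)$ with $C\subseteq X$ closed. The set $C'=\iota^{-1}[C]\subseteq\iota^{-1}[X]$ is closed. Let $C'\subseteq\widehat{b}$ and choose $a$ with $h(a)=b$. We cannot conclude that $C\subseteq\widehat{a}$, but $C\cap R\subseteq\widehat{a}$: a point of $C\cap R$ has the form $\iota(u')$ with $u'\in C'\subseteq\iota^{-1}[\widehat{a}]$. The elements $d$ with $h(d)=1$ are closed under finite meets, so by compactness $C\cap\widehat{d}\subseteq\widehat{a}$ for one such $d$, that is, $C\subseteq\widehat{a\vee\neg d}$. Then $f(a\vee\neg d)\in\iota(u)$, so $u$ contains $h(f(a\vee\neg d))=g(h(a)\vee0)=g(b)$. Hence $u\in g^\sigma(C')\subseteq g^\sigma(\iota^{-1}[X])$.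

Conversely, let $u\in g^\sigma(C')$ with $C'\subseteq\iota^{-1}[X]$ closed. The set $C=\iota[C']\subseteq X$ is compact, hence closed. If $C\subseteq\widehat{a}$, then $C'\subseteq\widehat{h(a)}$, so $h(f(a))=g(h(a))\in u$, that is, $f(a)\in\iota(u)$. Hence $\iota(u)\in f^\sigma(C)\subseteq f^\sigma(X)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) We first check that $\Lambda(\Psi)$ behaves like a logic. Let $\varphi$ be a formula over $\Psi$ and $\rho\colon\Psi\to\Phi$ a map that is injective on the letters of $\varphi$. Then $\varphi\in\Lambda(\Psi)$ iff the renamed formula $\rho(\varphi)$ is in $\Lambda$: if $\varphi$ is a substitution instance of $\psi\in\Lambda$, then so is $\rho(\varphi)$, and $\varphi$ is a substitution instance of $\rho(\varphi)$. Finitely many formulas can be renamed by a single $\rho$, so $\Lambda(\Psi)$ contains the tautologies and is closed under modus ponens and the monotonicity rule. Hence $\mathbb{L}=\mathbb{L}_\Lambda(\Psi)$ is a BAM. It validates $\Lambda$, it has at most $|\Psi|$ elements because $\Psi$ is infinite, and, as for $\Phi$, the complex algebra of $\mathbb{F}^\Lambda(\Psi)$ is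 isomorphic to $\mathbb{L}^\sigma$.

If $\mathbb{A}^\sigma\models\Lambda$ for all $\mathbb{A}\models\Lambda$ with $|\mathbb{A}|\le|\Psi|$, take $\mathbb{A}=\mathbb{L}$ to get $\mathbb{F}^\Lambda(\Psi)\Vdash\Lambda$. Conversely, let $\mathbb{L}^\sigma\models\Lambda$, $\mathbb{A}\models\Lambda$ and $|\mathbb{A}|\le|\Psi|$. Evaluate the formulas over $\Psi$ in $\mathbb{A}$ under a surjective assignment $\Psi\to A$. Members of $\Lambda(\Psi)$ receive the value $1$, so evaluation induces a surjective homomorphism $\mathbb{L}\to\mathbb{A}$. By Lemma~\ref{lem:quotient}, $\mathbb{A}^\sigma$ is a homomorphic image of $\mathbb{L}^\sigma$, so $\mathbb{A}^\sigma\models\Lambda$. This proves the equivalence. The characterization of canonicity follows, since every BAM has size at most $|\Psi|$ for some $\Psi$.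

The logics form a set, being subsets of the set of formulas over $\Phi$. For each non-canonical logic $\Lambda$ let $\mu_\Lambda$ be the least size of a BAM $\mathbb{A}\models\Lambda$ with $\mathbb{A}^\sigma\not\models\Lambda$, and let $\mu$ be an infinite upper bound of the cardinals $\mu_\Lambda$. If $\Lambda$ is not canonical and $|\Psi|\ge\mu$, then $\mathbb{F}^\Lambda(\Psi)\not\Vdash\Lambda$ by the equivalence. So $\mu$ is as required. By Theorem~\ref{thm:A}, $\aleph_0$ does not have this property.

(2) For countable $\Psi$ combine (1) with Corollary~\ref{cor:countable}. For $|\Psi|\ge2^{\aleph_0}$ combine (1) with Proposition~\ref{prop:beta}, where $|\mathbb{A}|=2^{\aleph_0}$. Under the Continuum Hypothesis $2^{\aleph_0}=\aleph_1$.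

(3) Each $\chi_{n,\mathcal{Q}}$ has depth $1$. We show that a bad pattern can be recognized after a finite search. Fix a pattern $\mathcal{Q}$ on $\mathbf{n}$ and consider (T1)--(T5) for $B=\mathcal{P}(\mathbf{n})$ and $U=\mathcal{Q}$. Define the \emph{level} of an instance to be $m+1$ for (T1), $m$ for (T2) and (T3), $4j$ for (T4) and $4k$ for (T5). An instance of level at most $M$ mentions only coordinates $T^m_I$ with $m\le M$. Since $B$ is finite, the set $\Sigma_M(n,\mathcal{Q})$ of instances of level at most $M$ is finite, and it is computable from $n$, $\mathcal{Q}$, $M$. Whether it is satisfiable is decided by trying the finitely many families $(T^m_I)_{I\subseteq\mathbf{n},\,m\le M}$. By Lemma~\ref{lem:traces} and the compactness of $\Omega$, the pattern $\mathcal{Q}$ is bad iff $\Sigma_M(n,\mathcal{Q})$ is unsatisfiable for some $M$. So the axioms of Definition~\ref{def:logic} are recursively enumerable, and Craig's trick makes them recursive without raising the depth: take as axioms the conjunctions of $M+1$ copies of $\chi_{n,\mathcal{Q}}$ for all $n,\mathcal{Q},M$ with $\Sigma_M(n,\mathcal{Q})$ unsatisfiable. The new axioms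 are, up to tautological equivalence, the old ones, so they axiomatize $\Lambda^*$. The new set is decidable, because the length of a formula bounds the numbers $n$ and $M$ that have to be tried.

Finally, let $\Lambda$ be axiomatized by formulas of depth $0$. If all of them are tautologies, then $\Lambda$ is the least logic and is valid in every BAM; since $f^\sigma$ is monotone, every $\mathbb{A}^\sigma$ is a BAM, so $\Lambda$ is canonical. Otherwise some axiom is false under a truth assignment. Substituting $\top$ and $\bot$ for its letters accordingly gives a member of $\Lambda$ whose negation is a tautology, so $\bot\in\Lambda$. Then only the trivial algebra, with $0=1$, validates $\Lambda$. It has no ultrafilters, so its canonical extension is trivial as well, and $\Lambda$ is canonical.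
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{MML}
\emph{Monotonic Modal Logics},
\texttt{http://eprints.illc.uva.nl/108/2/PP-2003-24.text.pdf}.

\end{thebibliography}
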